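# Sums of squares in $K(X)$ when $K$ has finite Pythagoras number

## Theorem B, its two companions, and what they say

**Theorem B.** If $K$ is any field with $p(K)\le n<\infty$, then $p(K(X))\le g(n)$. In particular, $p(K(X,Y))\le g(p(K(X)))$ whenever $p(K(X))<\infty$.

Here $X,Y$ are independent variables, and for a commutative ring $K$
$$\Sigma_n K^2 = \{x_1^2 + \dots + x_n^2 \mid x_1, \dots, x_n \in K\},\qquad \Sigma K^2 = \bigcup_{n \in \mathbb{N}} \Sigma_n K^2,$$
$$p(K) = \inf\{n \in \mathbb{N} \mid \Sigma K^2 = \Sigma_n K^2\} \in \mathbb{N} \cup \{\infty\}.$$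
This $p(K)$ is the *Pythagoras number*. For a field, $p(K)\ge 1$. The function $g$ is explicit. Let $r(n)=\lceil \log_2 n\rceil$, and let $\rho(n)$ be the least integer $\rho\ge0$ such that there are matrices $J_1,\dots,J_n\in M_{2^\rho}(\mathbb Q)$ with
$$J_l^{T}=-J_l,\qquad J_lJ_m+J_mJ_l=-2\delta_{lm}I. \tag{1}$$
Put
$$k(n)=r(n)+\rho(n)+2,\qquad g(n)=2^{k(n)+1}.$$

The conjecture answered by Theorem B is taken from "The Pythagoras number of function fields" (https://danicolas.github.io/files/AGAG.pdf). It says: if $K$ is a field and $p(K(X))<\infty$, then $p(K(X,Y))<\infty$. It is true, because it is the first sentence of Theorem B applied to the field $K(X)$. Theorem B is stronger than the conjecture: it starts from $p(K)<\infty$, and the bound depends only on $p(K)$.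

The proof rests on a statement about levels. The *level* $s(L)$ of a nonreal field $L$ is the least $s$ such that $-1$ is a sum of $s$ squares in $L$. For instance $s(\mathbb C)=1$, and $s(\mathbb Q(\sqrt{-2}))=2$, since $-1=1^2+(\sqrt{-2})^2$ is not a square there. A field is *real* if $-1$ is not a sum of squares in it; this holds if and only if it has an ordering.

**Theorem A.** Let $K$ be a real field with $p(K)\le n<\infty$. Then $s(L)\le 2^{k(n)}$ for every finite nonreal extension $L/K$, whatever its degree.

**Theorem C.** (i) For every field $K$ and every $d\ge1$: $p(K)<\infty\iff p(K(X_1,\dots,X_d))<\infty$.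
(ii) There are numbers $G_d(n)$ such that $p(K)\le n$ implies $p(F)\le G_d(n)$ for every finitely generated extension $F/K$ of transcendence degree $d$.

**The constants.** We have $\rho(n)\le n$. Start with the empty family in size $1$. Given $J_1,\dots,J_n$ of size $N$ with (1), consider in size $2N$ the matrices
$$J_l\otimes\begin{pmatrix}1&0\\0&-1\end{pmatrix}\ (l\le n),\qquad I\otimes\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
All are skew. Each squares to $-I$, and the first $n$ anticommute among themselves as before. The last one anticommutes with the others because the two $2\times2$ matrices anticommute.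

A skew $1\times1$ matrix is $0$, so $\rho(1)=1$. Skew $2\times2$ matrices are multiples of one matrix and commute, so $\rho(2)=2$. Left multiplication by $i,j,k$ on the rational quaternions gives three matrices of size $4$, so $\rho(3)=2$. Hence $g(1)=2^{0+1+3}=16$, $g(2)=2^{1+2+3}=64$, $g(3)=2^{2+2+3}=128$. The constants are not claimed to be sharp.

## Cases that can be done by hand

**$K=\mathbb R$.** Here $p(K)=1$. A nonzero sum of squares in $\mathbb R(X)$ is, up to a square factor, a polynomial that is nonnegative on $\mathbb R$. Up to squares, such a polynomial is a positive constant times a product of factors $(X-\alpha)^2+\beta^2$. A product of two sums of two squares is again one, and $1+X^2$ is not a square. So $p(\mathbb R(X))=2$, while $g(1)=16$.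

**Characteristic $2$.** Sums of squares are squares, so $p(K(X))=1\le g(n)$.

**$K$ nonreal, $\operatorname{char}K\ne2$.** Since $-1\in\Sigma K^2$, we have $s(K)\le p(K)\le n$. Every $f\in K(X)$ satisfies
$$f=\Big(\frac{f+1}2\Big)^2-\Big(\frac{f-1}2\Big)^2, \tag{2}$$
so $f$ is a sum of $s(K)+1\le n+1$ squares. Since $g(n)\ge 2^{r(n)+3}\ge 8n\ge n+1$, Theorem B holds. Identity (2) shows, for every nonreal field $L$ of characteristic $\ne2$, that $p(L)\le s(L)+1$.

So only real $K$ matter from now on, and then $\mathbb Q\subseteq K$.

**Theorem A in degree $2$.** Let $K$ be real and let $L=K(\sqrt{-d})$ be nonreal of degree $2$. If $-d$ were positive at some ordering, that ordering would extend to $L$. So $d$ is positive at all orderings, hence a sum of squares, hence a sum of $n$ squares in $K$. From $-1=d\cdot(\sqrt{-d}/d)^2$ we get $s(L)\le n$.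

Degree $3$ does not occur, since extensions of odd degree of a real field are real. In degree $4$ the argument already stops: if $L\supset K(\sqrt d)\supset K$ with $K(\sqrt d)$ real, repeating it over $K(\sqrt d)$ would require a bound on $p(K(\sqrt d))$, and we have none. Theorem A has to work over $K$ itself, in all degrees at once.

## Witt rings, signatures and the exponent of the torsion

Let $\operatorname{char}K\neq2$. Write $W(K)$ for the Witt ring, $W_t(K)$ for its torsion subgroup, and also $m$ for the class of $m\langle1\rangle$. For an ordering $P$, $\operatorname{sgn}_P:W(K)\to\mathbb Z$ is the signature, a ring homomorphism. We use the following textbook facts.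

**Fact 1 (Pfister forms).** The form $2^m\langle1\rangle$ is hyperbolic if isotropic. The set $D(2^m\langle1\rangle)$ of its nonzero values is a group, and each of its elements $f$ is a similarity factor: $f\cdot2^m\langle1\rangle\cong2^m\langle1\rangle$. Consequently, for $f\ne0$,
$$2^m\langle1,-f\rangle=0\text{ in }W(K)\iff f\text{ is a sum of }2^m\text{ squares in }K. \tag{3}$$
Indeed, "$\Leftarrow$" is the similarity property. For "$\Rightarrow$", $2^m\langle1\rangle$ and $f\cdot2^m\langle1\rangle$ have the same class and dimension, so they are isometric, and the second represents $f$. With $f=-1$: $s(L)\le2^m$ implies $2^{m+1}=0$ in $W(L)$.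

**Fact 2 (Artin).** An element positive at all orderings is a sum of squares.

**Fact 3 (Pfister).** An element $x\in W(K)$ is torsion if and only if $\operatorname{sgn}_P(x)=0$ for all orderings $P$, and every torsion element is killed by a power of $2$.

**Fact 4 (trace formula).** Let $K_1/K$ be finite, $\operatorname{char}K=0$, $P$ an ordering of $K$, and $\varphi$ a nondegenerate quadratic form over $K_1$. Then
$$\operatorname{sgn}_P(\mathrm{tr}_{K_1/K}\circ\varphi)=\sum_{Q\mid P}\operatorname{sgn}_Q\varphi,$$
the sum over the orderings $Q$ of $K_1$ extending $P$. The reason: with $R_P$ the real closure of $(K,P)$, the algebra $K_1\otimes_KR_P$ is a product of copies of $R_P$, one for each $Q\mid P$, and copies of $R_P(\sqrt{-1})$. A copy of the first kind contributes $\operatorname{sgn}_Q\varphi$. On a copy of the second kind, multiplication by $\sqrt{-1}$ is an isometry of the trace form with its negative, so the contribution is $0$.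

**Fact 5 (Milnor).** For a monic irreducible $\pi\in K[X]$ put $L_\pi=K[X]/(\pi)$. The residue map $W(K(X))\to W(L_\pi)$ sends $\langle \pi^iu\rangle$, with $u$ a $\pi$-unit, to $0$ if $i$ is even and to $\langle\bar u\rangle$ if $i$ is odd. The sequence $0\to W(K)\to W(K(X))\to\bigoplus_\pi W(L_\pi)$ is exact.

**Fact 6.** For a quadratic extension, the kernel of $W(F)\to W(F(\sqrt{d}))$ is $\langle1,-d\rangle W(F)$.

**Fact 7.** $W(K)\to W(K((t)))$ is injective. For an anisotropic form over $K$ stays anisotropic over $K((t))$: in a nontrivial zero, the coefficients of the lowest power of $t$ that occurs would give a nontrivial zero over $K$.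

The first lemma turns the hypothesis on $p(K)$ into a statement about $W(K)$. For orientation, $\langle1,-(1+X^2)\rangle$ is a nonzero torsion element of $W(\mathbb R(X))$ killed by $2$, by (3).

**Lemma 1.** If $K$ is real and $p(K)\le2^r$, then $2^rW_t(K)=0$.

*Proof.* Let $x\in W_t(K)$. By Fact 3, $\sigma x=0$ with $\sigma=2^m\langle1\rangle$ for some $m\ge1$; since $K$ is real, $\sigma$ is anisotropic. We claim that $x$ lies in the ideal generated by the $\langle1,-b\rangle$ with $b\in D(\sigma)$. Represent $x$ by $\langle a_1,\dots,a_l\rangle$ and induct on $l$; for $l=0$ there is nothing to show.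

Let $l>0$. The form $\sigma\otimes\langle a_1,\dots,a_l\rangle$ is hyperbolic, hence isotropic. As $\sigma$ is anisotropic, an isotropic vector gives $c_i\in D(\sigma)\cup\{0\}$, not all $0$, with $\sum a_ic_i=0$; this forces $l\ge2$. Put $c_i'=c_i$ if $c_i\ne0$ and $c_i'=1$ otherwise. Then
$$x=\sum_i\langle a_i\rangle\langle1,-c'_i\rangle+\langle a_1c'_1,\dots,a_lc'_l\rangle .$$
The last form has the zero with $i$-th entry $1$ if $c_i\neq0$ and $0$ otherwise, so it is Witt equivalent to a form of dimension $l-2$. It is still annihilated by $\sigma$, since $\sigma x=0$ and $\sigma\langle1,-c_i'\rangle=0$ by (3). Induction proves the claim.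

Each such $b$ is a nonzero sum of squares, hence a sum of $2^r$ squares, so $2^r\langle1,-b\rangle=0$ by (3). Hence $2^rx=0$. $\square$

## Residues at polynomials: Theorem B follows from Theorem A

A natural way to study sums of squares in $K(X)$ is to feed $\langle 1,-f\rangle$ into Milnor's sequence. We do this now and see that only Theorem A is missing.

*Proof of Theorem B, granting Theorem A.* We may take $K$ real. Let $k=k(n)$ and $0\ne f\in\Sigma K(X)^2$. Multiplying $f$ by a nonzero square, we may assume that $f\in K[X]$ is squarefree. Let $a$ be its leading coefficient, and let $\varphi=2^{k+1}\langle1,-f\rangle\in W(K(X))$. By (3) it is enough to show $\varphi=0$.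

**Step 1: the residues of $\varphi$ vanish.** If $\pi\nmid f$, then $f$ is a $\pi$-unit and the residue at $\pi$ is $0$. Let $\pi\mid f$, so $v_\pi(f)=1$. If $L_\pi$ were real, then in a sum of squares in $K(X)$ the terms of lowest $\pi$-value could not cancel, so every nonzero sum of squares would have even $\pi$-value. This contradicts $v_\pi(f)=1$. So $L_\pi$ is a finite nonreal extension of $K$, and Theorem A gives $s(L_\pi)\le2^k$, hence $2^{k+1}=0$ in $W(L_\pi)$. The residue of $\varphi$ at $\pi$ is a multiple of $2^{k+1}$, so it vanishes. By Fact 5, $\varphi=\psi_{K(X)}$ for some $\psi\in W(K)$.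

**Step 2: $\psi$ is read off at infinity.** Since $K$ is real, leading terms of squares in $K((1/X))$ cannot cancel in a sum of squares. So $f$ has even degree and $a\in\Sigma K^2$. By Hensel's lemma $f\in a\,K((1/X))^{\times2}$. Over $K((1/X))$ the classes $\psi$ and $2^{k+1}\langle1,-a\rangle$ therefore agree, and by Fact 7 $\psi=2^{k+1}\langle1,-a\rangle$ in $W(K)$. Now $a$ is a sum of $n\le2^{k+1}$ squares, so $\psi=0$ by (3).

Hence $\varphi=0$, so $f$ is a sum of $2^{k+1}=g(n)$ squares. The second sentence of Theorem B is the first one applied to $K(X)$, as $K(X,Y)=K(X)(Y)$. $\square$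

The polynomial $f$, and with it the fields $L_\pi$, can have any degree. So we need exactly a bound on levels that ignores the degree.

## A form that would bound the level

Let $K$ be real, $p(K)\le n$, $r=r(n)$, and $L/K$ finite nonreal. Suppose there were one $q\in W(K)$ with
$$2q_L=0\ \text{ in }W(L),\qquad \operatorname{sgn}_P(q)=2\ \text{ for all orderings }P\text{ of }K. \tag{4}$$
Then $2-q$ is torsion, so $2^r(2-q)=0$ by Lemma 1. Multiplying by $2$ and passing to $L$ gives $2^{r+2}=2^{r+1}q_L=0$, that is, $2^{r+1}\langle1,1\rangle=0$ in $W(L)$, and $s(L)\le2^{r+1}$ by (3).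

We cannot produce $q$ globally. We can try to produce it near a given ordering $P$ as a trace form. Take a finite extension $K_1/K$ inside the real closure $R_P$ such that $L\otimes_KK_1$ contains a square root $\iota$ of $-1$. For $c\in K_1^\times$ let $q$ be the class of $\mathrm{tr}_{K_1/K}(x^2+cy^2)$. Multiplication by $\iota$ will show $2q_L=0$, and $\operatorname{sgn}_P(q)=\sum_{Q\mid P}(1+\operatorname{sgn}_Qc)$. To make this $2$ we want $c$ positive at exactly one $Q\mid P$.

Such a $c$ need not exist for an arbitrary $K_1\subseteq R_P$. Take $K=\mathbb R((s))((t))$, $P$ an ordering with $s,t>0$, and $K_1=K(\sigma,\tau)=\mathbb R((\sigma))((\tau))$ with $\sigma^2=s$, $\tau^2=t$. The four orderings of $K_1$, given by the signs of $\sigma$ and $\tau$, all extend $P$. Every element of $K_1^\times$ is $\pm\sigma^i\tau^j$ up to squares, and the product of its four signs is $+1$. So no element is positive at exactly one of the four.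

What goes wrong is that $K_1$ enlarges the value group. The cure is to replace orderings by the places they induce in $\mathbb R$, and to choose $K_1$ without enlarging the value group. Places have a second advantage: real-valued continuous functions on their space can be approximated by elements of $K$.

## Real places and the ring of bounded elements

Let $K$ be real, and let $X_K$ be its space of orderings. The sets $\{P: a>_P0\}$, $a\in K^\times$, are clopen and generate the topology, and $X_K$ is compact.

**Definition.** For $P\in X_K$ let $A_P=\{x\in K:|x|_P\le q\text{ for some }q\in\mathbb Q\}$. The *ring of bounded elements* is $H=H(K)=\bigcap_PA_P\supseteq\mathbb Q$.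

If $x\notin A_P$, then $|x^{-1}|_P<1$; so $A_P$ is a valuation ring. It is *$P$-convex*: $0\le_Py\le_Px\in A_P$ implies $y\in A_P$. Its residue field is an archimedean ordered field, which has a unique order-preserving embedding in $\mathbb R$. So there is an order-preserving ring homomorphism $\lambda_P:A_P\to\mathbb R$ whose kernel is the maximal ideal.

**Definition.** Let $\Lambda:X_K\to\mathbb R^{H}$, $P\mapsto(\lambda_P(h))_{h\in H}$, and $\mathcal M=\mathcal M(K)=\Lambda(X_K)$.

**Example.** Let $K=\mathbb R(X)$. Every real number is bounded by a rational, so $\mathbb R\subseteq A_P$. An archimedean ordered field containing $\mathbb R$ equals $\mathbb R$, so $A_P\neq K$, and the residue field of $A_P$ is $\mathbb R$. Hence $A_P$ is the local ring of a point $\alpha$ of $\mathbb P^1(\mathbb R)$ and $\lambda_P(h)=h(\alpha)$. Each point carries two orderings, by the sign of a uniformizer. $H$ consists of the rational functions without poles on $\mathbb P^1(\mathbb R)$. Evaluation $\mathbb P^1(\mathbb R)\to\mathbb R^H$ is continuous, and injective because $\frac1{1+X^2}$ and $\frac X{1+X^2}$ separate points.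 So $\mathcal M(\mathbb R(X))$ is homeomorphic to a circle, and $\Lambda$ is two-to-one.

**Lemma 2.** (a) $\mathcal M$ is compact Hausdorff, and $\Lambda$ is continuous and closed. Each $h\in H$ gives a continuous function $\hat h$ on $\mathcal M$ with $\hat h(\Lambda(P))=\lambda_P(h)$. If $\hat h(\Lambda(P))>0$ (resp. $<0$), then $h>_P0$ (resp. $<_P0$).
(b) The map $h\mapsto\hat h$ is a ring homomorphism with dense image in $C(\mathcal M,\mathbb R)$.
(c) $\Lambda(P)$ determines $A_P$ and $\lambda_P$.

*Proof.* (a) For rational $q$ we have $\lambda_P(h)>q$ if and only if $h>_Pq'$ for some rational $q'>q$. If $\lambda_P(h)>q$, choose $q'$ strictly between; then $\lambda_P(h-q')>0$, so $h-q'>_P0$. Conversely, $h>_Pq'$ gives $\lambda_P(h)\ge q'>q$. The same works for $<$. So $P\mapsto\lambda_P(h)$ is continuous, and hence so is $\Lambda$. A continuous map from a compact space to a Hausdorff space is closed and has compact image. The statement on signs holds because $\lambda_P$ preserves order.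

(b) Each $\lambda_P$ is a ring homomorphism. The image contains the rational constants and separates points, by the definition of $\mathcal M$ as a subset of $\mathbb R^H$. Its closure is an $\mathbb R$-algebra, so it is all of $C(\mathcal M,\mathbb R)$ by Stone–Weierstrass.

(c) For $x\in K$ we have $0<\frac1{1+x^2}\le1$ and $|\frac x{1+x^2}|\le\frac12$ at all orderings, so both elements lie in $H$. If $|x|_P\le q$, then $\frac1{1+x^2}\ge_P\frac1{1+q^2}$, so $\lambda_P(\frac1{1+x^2})\ne0$. Conversely, if this is nonzero, then $1+x^2\in A_P$, and so $x\in A_P$. In that case $\lambda_P(x)=\lambda_P(\frac x{1+x^2})/\lambda_P(\frac1{1+x^2})$. $\square$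

By (c) we may write $A_\xi,\lambda_\xi$ for $\xi\in\mathcal M$, with residue field $k_\xi\subseteq\mathbb R$. To describe the orderings over $\xi$ we recall the Baer–Krull theorem (Engler–Prestel, *Valued Fields*, Thm. 2.2.5). Let $A$ be a valuation ring of $K$ with value group $\Gamma$ and a fixed ordering on its residue field, and let $t_i\in K^\times$ $(i\in I)$ have values forming an $\mathbb F_2$-basis of $\Gamma/2\Gamma$. Then $P\mapsto(\operatorname{sgn}_Pt_i)_i$ is a bijection onto $\{\pm1\}^I$ from the set of orderings $P$ for which $A$ is $P$-convex and which induce the given ordering on the residue field.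

**Lemma 3.** (a) $\Lambda(P)=\xi$ if and only if $A_\xi$ is $P$-convex and $P$ induces on $k_\xi$ the ordering from $\mathbb R$.
(b) If the values of $t_i\in K^\times$ $(i\in I)$ form a basis of $\Gamma/2\Gamma$, $\Gamma$ the value group of $A_\xi$, then $P\mapsto(\operatorname{sgn}_Pt_i)_i$ is a bijection $\Lambda^{-1}(\xi)\to\{\pm1\}^I$.
(c) Every valuation ring $A$ of $K$ with an embedding of its residue field in $\mathbb R$ defines a point $\xi\in\mathcal M(K)$, with $A_\xi=A$ and $\lambda_\xi$ the composite $A\to\mathbb R$.

*Proof.* We first show: if $A$ is a valuation ring with residue field embedded in $\mathbb R$, $A$ is $P$-convex, and $P$ induces on the residue field the ordering from $\mathbb R$, then $A_P=A$ and $\lambda_P$ is the composite $A\to\mathbb R$. Convexity gives $A_P\subseteq A$. If $x\in A$, there is $q\in\mathbb Q$ with $|\bar x|<q$, because the residue field is archimedean. Then $|x|_P<q$ and $x\in A_P$. So $A_P=A$, and the two embeddings of the residue field agree by uniqueness.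

With $A=A_\xi$ this is "$\Leftarrow$" of (a); "$\Rightarrow$" is clear. Now (b) is (a) and Baer–Krull. For (c), Baer–Krull provides such an ordering $P$, and we take $\xi=\Lambda(P)$. $\square$

## Trace forms with signature $2$ over one real place

**Proposition 4.** Let $K$ be real, $L/K$ finite nonreal, $\xi\in\mathcal M(K)$. There is $q\in W(K)$ with $2q_L=0$ in $W(L)$ and $\operatorname{sgn}_P(q)=2$ for all $P\in\Lambda^{-1}(\xi)$.

*Proof.* Let $v$ be the (possibly trivial) valuation of $A_\xi$, $\Gamma$ its value group, $\kappa_0=k_\xi\subseteq\mathbb R$, and $\kappa'$ the relative algebraic closure of $\kappa_0$ in $\mathbb R$, a real closed field.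

**Step 1: an algebraic extension with the same value group and real closed residue field.** The henselization $K^h$ has residue field $\kappa_0$ and value group $\Gamma$. Its maximal unramified extension $K^{\mathrm{ur}}$ is Galois over $K^h$ with value group $\Gamma$, residue field $\overline{\kappa_0}$ and Galois group $\mathrm{Gal}(\overline{\kappa_0}/\kappa_0)$ (Engler–Prestel, §5.2; the residue characteristic is $0$). Let $K'$ be the fixed field of the subgroup corresponding to $\mathrm{Gal}(\overline{\kappa_0}/\kappa')$.

Then $K'/K$ is algebraic, $K'$ is henselian as an algebraic extension of $K^h$, and its value group is $\Gamma$. Its residue field is $\kappa'$. It is fixed by $\mathrm{Gal}(\overline{\kappa_0}/\kappa')$, hence contained in $\kappa'$. Conversely, let $\alpha\in\kappa'$, and lift its minimal polynomial over $\kappa_0$ to a monic polynomial over $K^h$. By Hensel's lemma this has a unique root in $K^{\mathrm{ur}}$ with residue $\alpha$, and by uniqueness the root is fixed by the subgroup.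

**Step 2: every finite nonreal extension $L'$ of $K'$ contains $\sqrt{-1}$.** Its residue field is finite over $\kappa'$, so it is $\kappa'$ or $\kappa'(\sqrt{-1})$. In the first case the residue field is real, and $L'$ would be real by Baer–Krull. In the second case $T^2+1$ has a simple root in the residue field, and $\sqrt{-1}\in L'$ by Hensel's lemma, as $L'$ is henselian.

**Step 3: descend to a finite extension $K_1$ of $K$.** Since $L/K$ is separable, $L\otimes_KK'$ is a finite product of finite field extensions of $K'$. Each contains $L$, hence is nonreal, hence contains $\sqrt{-1}$. So $L\otimes_KK'$ contains an element with square $-1$. Only finitely many elements of $K'$ occur in it. Therefore there are a finite extension $K_1/K$, $K_1\subseteq K'$, and $\iota\in B:=L\otimes_KK_1\subseteq L\otimes_KK'$ with $\iota^2=-1$. Let $w$ be the valuation of $K_1$ induced from $K'$. Its value group is $\Gamma$, and its residue field lies between $\kappa_0$ and $\kappa'\subseteq\mathbb R$. By Lemma 3(c) the composite $A_w\to\mathbb R$ is a point $\eta\in\mathcal M(K_1)$, and it restricts to $\lambda_\xi$ on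 $A_\xi=A_w\cap K$.

**Step 4: each $P\in\Lambda^{-1}(\xi)$ has exactly one extension $Q$ to $K_1$ with $\Lambda_{K_1}(Q)=\eta$.** Choose $t_i\in K$ whose values form a basis of $\Gamma/2\Gamma$. As $w$ also has value group $\Gamma$, Lemma 3(b) with the same $t_i$ gives bijections of $\Lambda^{-1}(\xi)$ and of $\Lambda_{K_1}^{-1}(\eta)$ with $\{\pm1\}^I$. For $Q\in\Lambda_{K_1}^{-1}(\eta)$ and $P=Q\cap K$ we have $A_P=A_Q\cap K=A_\xi$ and $\lambda_P=\lambda_Q|_{A_P}=\lambda_\xi$, so $P\in\Lambda^{-1}(\xi)$. Restriction does not change the signs of the $t_i$, so it commutes with the two bijections and is itself a bijection $\Lambda_{K_1}^{-1}(\eta)\to\Lambda^{-1}(\xi)$.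

**Step 5: an element separating $\eta$ from the other places over $\xi$.** Let $Q$ be any ordering of $K_1$ extending some $P\in\Lambda^{-1}(\xi)$. Then $A_Q\cap K=A_\xi$, and $\lambda_Q$ extends $\lambda_\xi$. There are finitely many valuation rings of $K_1$ over $A_\xi$. The residue field of each is finite over $\kappa_0$, so it has finitely many embeddings in $\mathbb R$ over $\kappa_0$. So $\Lambda_{K_1}(Q)$ lies in a finite set $\{\eta_1=\eta,\eta_2,\dots,\eta_t\}\subseteq\mathcal M(K_1)$ that does not depend on $P$ and $Q$. By density of $H(K_1)$ there is $c\in H(K_1)$ with $\hat c(\eta_1)>0$ and $\hat c(\eta_j)<0$ for $j\ge2$; then $c\ne0$.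

**Step 6: the form.** Let $q$ be the class of $K_1^2\to K$, $(x,y)\mapsto\mathrm{tr}_{K_1/K}(x^2+cy^2)$. For $P\in\Lambda^{-1}(\xi)$ the trace formula, Lemma 2(a) and Step 4 give
$$\operatorname{sgn}_P(q)=\sum_{Q\mid P}(1+\operatorname{sgn}_Qc)=2\cdot\#\{Q\mid P:\Lambda_{K_1}(Q)=\eta\}=2 .$$
The trace commutes with base change, so $q_L$ is the class of $(x,y)\mapsto\mathrm{tr}_{B/L}(x^2+cy^2)$ on $B^2$. The $L$-linear bijection $(x,y)\mapsto(\iota x,\iota y)$ is an isometry from this form to its negative. Hence $q_L=-q_L$, that is, $2q_L=0$. $\square$

**Example.** Let $K=\mathbb Q$, $L=\mathbb Q(\sqrt{-2})$. There is one place, and $v$ is trivial. We may take $K_1=\mathbb Q(\sqrt2)$, since $B=\mathbb Q(\sqrt{-2},\sqrt2)$ contains $\sqrt{-1}$. The two real embeddings of $K_1$ are the points $\eta_1,\eta_2$, and $c=\sqrt2$ separates them. With $x=x_0+x_1\sqrt2$ and $y=y_0+y_1\sqrt2$ the form is $2x_0^2+4x_1^2+8y_0y_1$, so $q=\langle1,2\rangle$ in $W(\mathbb Q)$. Its signature is $2$, and over $L$ we have $\langle2\rangle=\langle-1\rangle$, so $q_L=0$.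

## Gluing with one term per open set, and where the count is lost

We spread out $q$. Let $q_\xi$ be as in Proposition 4. Signatures are locally constant on $X_K$, so $Z=\{P:\operatorname{sgn}_P(q_\xi)\ne2\}$ is closed. As $\Lambda$ is closed, $U_\xi=\mathcal M\setminus\Lambda(Z)$ is open. It contains $\xi$, and $\operatorname{sgn}_P(q_\xi)=2$ for all $P\in\Lambda^{-1}(U_\xi)$. By compactness finitely many of these sets, $U_1,\dots,U_T$, with elements $q_1,\dots,q_T$, cover $\mathcal M$.

Try to glue directly. Choose closed sets $D_i\subseteq U_i$ still covering $\mathcal M$, and, by density, nonzero $u_i\in H$ with $\hat u_i>0$ on $D_i$ and $\hat u_i<0$ off $U_i$. (If $D_i=\emptyset$, take $u_i=-1$.) Then $\langle1,u_i\rangle q_i$ and $2\langle1,u_i\rangle$ have the same signature everywhere. Both signatures vanish if $u_i<_P0$. If $u_i>_P0$, then $\Lambda(P)\in U_i$. As with (4), $2^{r+2}\langle1,u_i\rangle_L=0$, so $-u_i$ is a sum of $2^{r+2}$ squares in $L$.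

With suitable $h_i\in H$ the element $b=\sum h_i^2u_i$ is positive on $\mathcal M$. So $b$ is a sum of $2^r$ squares in $K$, while $-b$ is a sum of $T\cdot2^{r+2}$ squares in $L$. This bounds $s(L)$ only in terms of $T$, the number of open sets, and $T$ depends on $L$.

If disjoint open sets can share one term $\pm\prod u$ of the sum, we need only as many terms as there are colours in a colouring of a cover in which sets of equal colour are disjoint. The number of colours is a matter of the dimension of $\mathcal M$. So the question becomes whether $p(K)\le n$ bounds the dimension of $\mathcal M(K)$.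

## The covering dimension of $\mathcal M(K)$

**Definition.** A normal space has *covering dimension* at most $d$ if every finite open cover has a finite open refinement covering the space such that each point lies in at most $d+1$ members.

For example, every finite open cover of a circle can be refined by finitely many short open arcs, at most two of which meet at any point; the circle has covering dimension at most $1$.

**Proposition 5.** Let $K$ be real, $p(K)\le n$, $N=2^{\rho(n)}$. Then the covering dimension of $\mathcal M(K)$ is at most $N-1$.

For normal spaces, having covering dimension at most $N-1$ is equivalent to this: every continuous $f:A\to S^{N-1}$ on a closed subset $A$ extends continuously to the whole space with values in $S^{N-1}$ (Engelking, *Theory of Dimensions*, Thm. 3.2.10).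

So the task is to remove the zeros of a vector of functions by a small change. A constant shift cannot be expected to do this, since the vector may take all values in a ball around $0$. What helps is a unit vector orthogonal to the given one, defined also at its zeros. For $n=1$, $N=2$ one can see it directly: $x_1^2+x_2^2=y^2$ with $y\in K$, and $z=(-x_2,x_1)/y$ has entries in $H$, is orthogonal to $x$, and has length $1$ everywhere on $\mathcal M$, including where $\hat x=0$. The matrices (1) do the same for all $n$.

*Proof.* Let $A\subseteq\mathcal M$ be closed and $f:A\to S^{N-1}$ continuous.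

**Step 1: approximate by elements of $K$.** Extend $f$ to a continuous $\tilde f:\mathcal M\to\mathbb R^N$ (Tietze). By density choose $x\in H^N$ with $|\hat x-\tilde f|<\frac14$ on $\mathcal M$. If $x=0$, then $A=\emptyset$, since $|\tilde f|=1$ on $A$; then a constant map extends $f$. So let $x\ne0$.

**Step 2: an orthogonal unit vector with entries in $H$.** As $K$ is real, $a:=\sum x_i^2\neq0$. Write $a=\sum_{l=1}^ny_l^2$ with $y_l\in K$, and put $Y=\sum_ly_lJ_l$. By (1), $Y^T=-Y$ and $Y^TY=-Y^2=aI$. Let
$$z=a^{-1}Yx\in K^N .$$
Then $x^Tz=a^{-1}x^TYx=0$ because $Y$ is skew, and $z^Tz=a^{-2}x^TY^TYx=a^{-2}\cdot a\cdot a=1$. So $|z_i|\le1$ at all orderings. Hence $z_i\in H$, and $|\hat z|=1$ on $\mathcal M$.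

**Step 3: remove the zeros.** Let $x'=x+\frac14z\in H^N$. Since $h\mapsto\hat h$ is a ring homomorphism, $|\hat x'|^2=|\hat x|^2+\frac1{16}>0$. So $\hat x'$ has no zero on $\mathcal M$, and $|\hat x'-\tilde f|<\frac12$.

**Step 4: return to $f$ on $A$.** The closed sets $A$ and $\{|\tilde f|\le\frac34\}$ are disjoint. By Urysohn there is a continuous $\tau:\mathcal M\to[0,1]$ with $\tau=1$ on $A$ and $\tau=0$ where $|\tilde f|\le\frac34$. Put $G=(1-\tau)\hat x'+\tau\tilde f$. Where $\tau=0$, $G=\hat x'\ne0$. Where $\tau>0$, $|\tilde f|>\frac34$ and $|G-\tilde f|=(1-\tau)|\hat x'-\tilde f|<\frac12$, so $G\ne0$. On $A$, $G=f$. Thus $G/|G|$ extends $f$. $\square$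

For $K=\mathbb R(X)$ we have $p(K)=2$ and $N=4$: the proposition gives dimension at most $3$ for the circle.

## Colouring the cover: proof of Theorem A

Let $r=r(n)$, $\rho=\rho(n)$, $N=2^\rho$, $L/K$ finite nonreal, and $U_1,\dots,U_T$, $q_1,\dots,q_T$ as above: the $U_i$ cover $\mathcal M$, $2(q_i)_L=0$, and $\operatorname{sgn}_P(q_i)=2$ if $\Lambda(P)\in U_i$.

**Step 1: a cover in $N$ colours.** The aim is a cover by sets $W_S$ such that sets of equal colour $|S|\in\{1,\dots,N\}$ are disjoint. By Proposition 5 there is a finite open refinement $\{V_i\}$ of $\{U_1,\dots,U_T\}$ covering $\mathcal M$ such that each point lies in at most $N$ of the $V_i$. Let $(\theta_i)$ be a partition of unity with $\{\theta_i>0\}\subseteq V_i$. For a nonempty set $S$ of indices with $|S|\le N$ let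
$$W_S=\Big\{\min_{i\in S}\theta_i>\max\big(0,\max_{l\notin S}\theta_l\big)\Big\}.$$

* The sets $W_S$ are open and cover $\mathcal M$: for $\xi\in\mathcal M$ take $S=\{i:\theta_i(\xi)>0\}$, which is nonempty with at most $N$ elements.
* Each $W_S$ lies in $V_i$ for $i\in S$, hence in some $U_{\tau(S)}$; fix such a $\tau(S)$.
* If $S\ne S'$ and $|S|=|S'|$, then $W_S\cap W_{S'}=\emptyset$. Choose $i\in S\setminus S'$ and $i'\in S'\setminus S$; a common point would satisfy $\theta_i>\theta_{i'}$ and $\theta_{i'}>\theta_i$.

**Step 2: elements of $K$ that see the cover.** Since $\mathcal M$ is normal, there are closed $C_S\subseteq W_S$ still covering $\mathcal M$. If $C_S\ne\emptyset$, Urysohn gives a continuous function equal to $1$ on $C_S$ and $-1$ off $W_S$. Approximating it within $\frac12$, we get $u_S\in H\setminus\{0\}$ with $\hat u_S>0$ on $C_S$ and $\hat u_S<0$ off $W_S$. If $C_S=\emptyset$, take $u_S=-1$. In all cases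
$$u_S>_P0\ \Longrightarrow\ \hat u_S(\Lambda(P))\ge0\ \Longrightarrow\ \Lambda(P)\in W_S. \tag{5}$$

**Step 3: one element per colour.** For each $j\in\{1,\dots,N\}$ for which the family $\{S:|S|=j\}$ is nonempty, let $m_j$ be its cardinality and
$$e_j=(-1)^{m_j-1}\prod_{|S|=j}u_S .$$
By (5) and disjointness, at each $P$ at most one $u_S$ with $|S|=j$ is positive. If exactly one is, $e_j$ has sign $(-1)^{m_j-1}(-1)^{m_j-1}=1$. If none is, it has sign $(-1)^{m_j-1}(-1)^{m_j}=-1$. Therefore
$$\sum_{|S|=j}\operatorname{sgn}_P\langle1,u_S\rangle=\operatorname{sgn}_P\langle1,e_j\rangle\quad\text{for all }P. \tag{6}$$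

**Step 4: $-e_j$ is a sum of $2^{r+2}$ squares in $L$.** For all $P$ we have $\operatorname{sgn}_P(\langle1,u_S\rangle q_{\tau(S)})=\operatorname{sgn}_P(2\langle1,u_S\rangle)$. Both sides vanish if $u_S<_P0$; otherwise $\Lambda(P)\in W_S\subseteq U_{\tau(S)}$ by (5), and $\operatorname{sgn}_P(q_{\tau(S)})=2$. With (6) it follows that
$$2\langle1,e_j\rangle-\sum_{|S|=j}\langle1,u_S\rangle q_{\tau(S)}$$
has signature $0$ at all $P$. It lies in $W_t(K)$ by Fact 3, and is killed by $2^r$ by Lemma 1, as $p(K)\le n\le2^r$. We multiply by $2^{r+1}$, pass to $L$, and use $2(q_{\tau(S)})_L=0$. The result is $2^{r+2}\langle1,e_j\rangle_L=0$. Now apply (3) to $f=-e_j$.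

**Step 5: the $e_j$ cover $\mathcal M$.** Let $\xi\in\mathcal M$, say $\xi\in C_S$, and $j=|S|$. Then $\hat u_S(\xi)>0$. For the other $S'$ with $|S'|=j$ we have $\xi\notin W_{S'}$, so $\hat u_{S'}(\xi)<0$. Thus $\hat e_j(\xi)>0$.

**Step 6: a totally positive combination.** Put $\gamma_j=\sqrt{\max(\hat e_j,0)}$. By Step 5, $\sum_j\gamma_j^2\hat e_j=\sum_j\max(\hat e_j,0)^2>0$ on $\mathcal M$, and by compactness this function has a positive minimum. Approximating the $\gamma_j$ closely enough by $\hat h_j$ with $h_j\in H$, we obtain $b:=\sum_jh_j^2e_j\in H$ with $\hat b>0$ on $\mathcal M$. By Lemma 2(a), $b$ is positive at all orderings. So $b$ is nonzero and, by Fact 2, a sum of squares, hence a sum of $2^r$ squares in $K$.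

**Step 7: the level.** In $L$, $-b=\sum_jh_j^2(-e_j)$ has at most $N$ terms, each a sum of $2^{r+2}$ squares. So $-b$ is a sum of $N\cdot2^{r+2}=2^{r+\rho+2}=2^{k(n)}$ squares. Both $b$ and $-b$ thus lie in the group $D_L(2^{k(n)}\langle1\rangle)$. Hence so does $-b^2$, and hence $-1$, since $b^2$ lies in it. Thus $s(L)\le2^{k(n)}$. $\square$

This proves Theorem A, and with it Theorem B and the conjecture.

## Several variables and finitely generated extensions: proof of Theorem C

**(i)** "$\Rightarrow$" follows by iterating Theorem B. For "$\Leftarrow$", suppose first that $K$ is nonreal. Then $p(K)<\infty$ always: $p(K)=1$ in characteristic $2$, and otherwise $p(K)\le s(K)+1$ by (2).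

Now let $K$ be real, and let $a\in\Sigma K^2$ be a sum of $m$ squares $f_i^2$ in $K(X)$. In $K((X))$ no $f_i$ has a pole: the lowest terms of the $f_i^2$ cannot cancel because $K$ is real, and $a$ has no pole. Putting $X=0$ shows that $a$ is a sum of $m$ squares in $K$. So $p(K)\le p(K(X))$. Since $K(X)$ is again real, we can iterate.

**(ii)** Let $F$ be finite over $E=K(X_1,\dots,X_d)$, where $X_1,\dots,X_d$ is a transcendence basis of $F/K$. By Theorem B, $p(E)\le n_d$, where $n_d$ is the $d$-fold iterate of $g$ at $n$. Let $k=k(n_d)$. We show $p(F)\le G_d(n):=g(n_d)=2^{k+1}$ in every case.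

*Characteristic $2$.* Then $p(F)=1$.

*$E$ nonreal, $\operatorname{char}E\ne2$.* By (2), $p(F)\le s(F)+1\le s(E)+1\le p(E)+1\le n_d+1\le g(n_d)$.

*$E$ real, $F$ nonreal.* By Theorem A, $p(F)\le s(F)+1\le2^k+1\le2^{k+1}$.

*$E$ and $F$ real.* Let $0\neq a\in\Sigma F^2$. The field $F(\sqrt{-a})$ is nonreal, since in it $-a$ is a square while $a$ is a nonzero sum of squares. In particular $-a$ is not a square in $F$. So $F(\sqrt{-a})$ is a finite nonreal extension of $E$, and Theorem A over $E$ gives $2^{k+1}=0$ in $W(F(\sqrt{-a}))$. By Fact 6 with $d=-a$, $2^{k+1}\in\langle1,a\rangle W(F)$. Since $\langle1,-a\rangle\langle1,a\rangle=\langle1,a,-a,-a^2\rangle=0$, we get $2^{k+1}\langle1,-a\rangle=0$ in $W(F)$. By (3), $a$ is a sum of $2^{k+1}$ squares in $F$, and so $p(F)\le2^{k+1}=g(n_d)$. $\square$
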